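\title{Good measures are stable under mollification}

\begin{abstract}
Let $\Omega\subset\mathbb{R}^N$, $N\ge 2$, be a smooth bounded domain and let $g$ be a continuous nondecreasing function with $g(0)=0$. We prove that if the Dirichlet problem for $-\Delta u+g(u)=\mu$ has a solution $u$ for a finite measure $\mu$, then the solutions with mollified data $\rho_n*\mu$ converge to $u$ in $L^1(\Omega)$, so that the reduced limit of $(\rho_n*\mu)$ is $\mu$. No convexity of $g$ and no symmetry of the mollifiers is needed. The main tool is a reverse Chebyshev inequality that bounds the potential of the singular part of $\mu$ by the distribution function of $u$; it allows us to replace $g$ by a convex majorant. The same argument handles convolution with arbitrary probability measures, describes the set of measures for which the equation is solvable, and identifies the limit for arbitrary $\mu$ when $g$ vanishes on $(-\infty,0]$.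
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Good measures and reduced limits}

Throughout, $\Omega\subset\mathbb{R}^N$, $N\ge2$, is a smooth bounded domain and $g:\mathbb{R}\to\mathbb{R}$ is a \emph{nonlinearity}, that is, a continuous nondecreasing function with $g(0)=0$. A \emph{finite measure} is a finite signed Radon measure in $\Omega$; we write $\mu=\mu^+-\mu^-$ for its Jordan decomposition and $\|\mu\|=|\mu|(\Omega)$ for its total variation, and we identify $f\in L^1(\Omega)$ with the measure $f\,dx$.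

A solution of
\begin{equation}\label{eq:local}
-\Delta u+g(u)=\mu\quad\text{in }\Omega
\end{equation}
is a function $u\in L^1_{\mathrm{loc}}(\Omega)$ with $g(u)\in L^1_{\mathrm{loc}}(\Omega)$ that satisfies \eqref{eq:local} in the sense of distributions. A finite measure $\mu$ is \emph{good} if \eqref{eq:local} has a solution, and $\mathcal{G}=\mathcal{G}(g)$ is the set of good measures. Let $C^2_0(\overline\Omega)$ be the space of $\zeta\in C^2(\overline\Omega)$ with $\zeta=0$ on $\partial\Omega$. A solution of the Dirichlet problem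
\begin{equation}\label{eq:dirichlet}
-\Delta u+g(u)=\mu\quad\text{in }\Omega,\qquad u=0\quad\text{on }\partial\Omega
\end{equation}
is a function $u\in L^1(\Omega)$ with $g(u)\in L^1(\Omega)$ such that
\[
-\int_\Omega u\,\Delta\zeta+\int_\Omega g(u)\,\zeta=\int_\Omega\zeta\,d\mu\qquad\text{for all }\zeta\in C^2_0(\overline\Omega).
\]
We use two known facts without proof:
\begin{itemize}
\item[(F1)] problem \eqref{eq:dirichlet} has a solution for every $\mu\in L^1(\Omega)$;
\item[(F2)] a finite measure $\mu$ is good if and only if \eqref{eq:dirichlet} has a solution with datum $\mu$.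
\end{itemize}
The solution of \eqref{eq:dirichlet} is unique (Proposition~\ref{prop:contraction}). Not every measure is good. Near a concentrated mass, $u$ is as large as the Newtonian potential of that mass, and $g(u)$ must still be integrable; for $g(s)=(s^+)^p$ with $N\ge3$ and $p\ge N/(N-2)$ this excludes Dirac masses (Example~\ref{ex:dirac}).

Let $(\mu_k)$ be a sequence of good measures, bounded in total variation, and let $u_k$ be the solutions of \eqref{eq:dirichlet}. Then $\|g(u_k)\|_{L^1}\le\|\mu_k\|$ and $(u_k)$ is relatively compact in $L^1(\Omega)$ (Proposition~\ref{prop:contraction} and Lemma~\ref{lem:green}). If $u_k\to u^\#$ in $L^1(\Omega)$ along a subsequence, then $g(u^\#)\in L^1(\Omega)$ by Fatou's lemma, and $-\Delta u^\#$ is a finite measure, being the distributional limit of the bounded sequence $\mu_k-g(u_k)$. The finite measure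
\[
\mu^\#=-\Delta u^\#+g(u^\#)
\]
is the \emph{reduced limit} of $(\mu_k)$ along that subsequence. To see what it measures, pass to a further subsequence along which $\mu_k$ and $g(u_k)$ converge weakly as measures in $\Omega$, to $\mu$ and $\gamma$. Then $-\Delta u^\#=\mu-\gamma$, so
\[
\mu-\mu^\#=\gamma-g(u^\#).
\]
The defect $\mu-\mu^\#$ is the mass that the absorption terms $g(u_k)$ concentrate in the limit.

\subsection{The question}

A sequence of \emph{smooth mollifiers} is a sequence $(\rho_n)\subset C_c^\infty(\mathbb{R}^N)$ with $\rho_n\ge0$, $\int\rho_n=1$ and $\operatorname{supp}\rho_n\subset B(0,\varepsilon_n)$ for some $\varepsilon_n\to0$; no symmetry and no rate is assumed. For a finite measure $\mu$, the function $\rho_n*\mu(x)=\int_\Omega\rho_n(x-y)\,d\mu(y)$ is smooth and bounded on $\Omega$ and $\|\rho_n*\mu\|_{L^1(\Omega)}\le\|\mu\|$. By (F1), problem \eqref{eq:dirichlet} with datum $\rho_n*\mu$ has a solution $u_n$. Mollifying the datum is the first thing one tries in order to solve \eqref{eq:dirichlet}, and one would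 like the procedure to find the solution whenever there is one. The following question is posed in \cite{RL}.

\medskip\noindent\textbf{Question.} \emph{If $\mu\in\mathcal{G}$, is the reduced limit of $(\rho_n*\mu)$ equal to $\mu$, for every nonlinearity $g$, every sequence of smooth mollifiers and every subsequence along which $(u_n)$ converges in $L^1(\Omega)$?}
\medskip

Two cases are immediate. If $\mu\in L^1(\Omega)$, then $\rho_n*\mu\to\mu$ in $L^1(\Omega)$, and the solution depends continuously on the datum in total variation. If $g$ is bounded, then $g(u_n)$ cannot concentrate. The answer is also known to be positive when $g^+=\max\{g,0\}$ and $g^-=\max\{-g,0\}$ are both convex. These cases suggest a positive answer, but none of them settles the general case: a singular measure is not approximated by its mollifications in total variation (for instance $\|\rho_n*\delta_y-\delta_y\|=2$ for large $n$), and without convexity the nonlinearity need not behave well under averaging. If $g$ is constant on $[s,s/\varepsilon]$ and a function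 takes the value $s/\varepsilon$ with probability $\varepsilon$ and the value $0$ otherwise, then $g$ of the mean is $g(s)$ while the mean of $g$ is only $\varepsilon g(s)$. A nonlinearity with steep rises followed by longer and longer plateaus repeats this at infinitely many levels, and it is conceivable that a mollifier sequence adapted to these levels makes $g(u_n)$ concentrate.

\subsection{Results}

This does not happen.

\begin{theorem}\label{thm:main}
Let $\mu\in\mathcal{G}(g)$, let $u$ be the solution of \eqref{eq:dirichlet} with datum $\mu$, and let $(\rho_n)$ be any sequence of smooth mollifiers. Then the solutions $u_n$ of \eqref{eq:dirichlet} with data $\rho_n*\mu$ satisfy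
\[
u_n\to u\quad\text{and}\quad g(u_n)\to g(u)\qquad\text{in }L^1(\Omega).
\]
Hence every reduced limit of $(\rho_n*\mu)$, along any subsequence, equals $\mu$.
\end{theorem}

A reduced limit is a good measure by its definition, so Theorem~\ref{thm:main} has the following converse.

\begin{corollary}\label{cor:converse}
Let $\mu$ be any finite measure and $(\rho_n)$ any sequence of smooth mollifiers. Then some reduced limit of $(\rho_n*\mu)$ equals $\mu$ if and only if $\mu\in\mathcal{G}$.
\end{corollary}

Smoothness of the mollifiers plays no role. We extend measures in $\Omega$ by $0$ to $\mathbb{R}^N$, and for a Borel probability measure $\pi$ on $\mathbb{R}^N$ we let $\pi*\mu(A)=\iint 1_A(w+y)\,d\pi(w)\,d\mu(y)$. If $\pi=\rho\,dx$, this is the measure with density $\rho*\mu$.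

\begin{theorem}\label{thm:prob}
Let $\mu\in\mathcal{G}$ with solution $u$ of \eqref{eq:dirichlet}. Let $\pi_n$ be arbitrary Borel probability measures on $\mathbb{R}^N$ with $\operatorname{supp}\pi_n\subset\overline B(0,\varepsilon_n)$, $\varepsilon_n\le\frac12\operatorname{diam}\Omega$. Then $(\pi_n*\mu)|_\Omega\in\mathcal{G}$. If $\varepsilon_n\to0$, the solutions $u_n$ of \eqref{eq:dirichlet} with data $(\pi_n*\mu)|_\Omega$ satisfy $u_n\to u$ and $g(u_n)\to g(u)$ in $L^1(\Omega)$.
\end{theorem}

The proof approximates $\mu$ in total variation by measures with an explicit property, and this yields a description of $\mathcal{G}$. Let $G\kappa$ denote the Green potential of a finite measure $\kappa$, that is, the solution of $-\Delta w=\kappa$ in $\Omega$, $w=0$ on $\partial\Omega$ (Section~\ref{sec:linear}).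

\begin{theorem}\label{thm:closure}
For every nonlinearity $g$, the set $\mathcal{G}(g)$ is the closure in total variation of
\[
\mathcal{A}(g)=\{\alpha\text{ finite measure in }\Omega:\ g(G\alpha^+)\in L^1(\Omega),\ g(-G\alpha^-)\in L^1(\Omega)\}.
\]
\end{theorem}

Finally, suppose that $g=0$ on $(-\infty,0]$. Then for every finite measure $\mu$ the set $\{\nu\in\mathcal{G}:\nu\le\mu\}$ has a largest element $\mu^*$; see \cite{BMP}. This fact is used only in the next theorem and in Example~\ref{ex:dirac}.

\begin{theorem}\label{thm:nongood}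
Suppose $g=0$ on $(-\infty,0]$. For every finite measure $\mu$ and every sequence of smooth mollifiers, the whole sequence $(u_n)$ of solutions of \eqref{eq:dirichlet} with data $\rho_n*\mu$ converges in $L^1(\Omega)$ to a limit independent of the mollifiers, namely the solution $u^*$ of \eqref{eq:dirichlet} with datum $\mu^*$. In particular $\mu^\#=\mu^*$.
\end{theorem}

\subsection{Plan of the proof}

Since solutions depend continuously on the datum in total variation, and convolution does not increase total variation, it suffices to prove stability under convolution for a set of measures that is dense in $\mathcal{G}$. Sections~\ref{sec:linear} and~\ref{sec:comparison} contain the linear estimates and the comparison principles, and reduce stability to the equi-integrability of $g(u_n)$. Section~\ref{sec:convex} shows how one estimate on level sets turns $g$ into a convex function, and proves that estimate by hand for a point mass. Section~\ref{sec:key} proves it in general. Section~\ref{sec:proofs} builds the approximating measures and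 proves Theorems~\ref{thm:main}, \ref{thm:prob} and~\ref{thm:closure}, and Section~\ref{sec:nongood} treats data that are not good.

\section{Newtonian and Green potentials}\label{sec:linear}

Balls $B(x,r)$ are open, $|A|$ is Lebesgue measure, $\langle f\rangle_B=|B|^{-1}\int_Bf$, and $\|\cdot\|_1$ is the norm of $L^1(\Omega)$. Put $\ell=\operatorname{diam}\Omega$, $D=8\ell$ and $\omega=|S^{N-1}|$.

\subsection{The fundamental solution and its averages}

Let
\[
\phi(r)=\frac{r^{2-N}}{(N-2)\omega}\quad(N\ge3),\qquad\phi(r)=\frac1{2\pi}\log\frac Dr\quad(N=2),\qquad E(x)=\phi(|x|),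
\]
with $E(0)=\phi(0)=+\infty$. Then $-\Delta E=\delta_0$, $\phi$ is strictly decreasing, and $E>0$ on $B(0,D)$. The constant $D$ serves only to make $E$ positive at the relevant distances when $N=2$. For a finite measure $\kappa$ put $E*\kappa(x)=\int E(x-y)\,d\kappa(y)$, and let $\Omega_*=\{x:\operatorname{dist}(x,\Omega)\le\ell\}$. For $x\in\Omega_*$ and $y\in\Omega$ we have $|x-y|\le2\ell<D$, so
\begin{equation}\label{eq:positive}
E*\kappa\ge0\ \text{ on }\Omega_*\qquad\text{for every finite measure }\kappa\ge0\text{ in }\Omega.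
\end{equation}
The mean of $E$ over a ball centered at the pole is
\[
\bar\phi(r)=\langle E\rangle_{B(0,r)}=N\int_0^1\phi(rs)\,s^{N-1}\,ds=
\begin{cases}\frac N2\,\phi(r),&N\ge3,\\[2pt] \phi(r)+\frac1{4\pi},&N=2,\end{cases}
\]
where we used $\int_0^1s\log(1/s)\,ds=\frac14$ for $N=2$. Thus $\bar\phi$ is continuous, strictly decreasing, $\bar\phi\ge\phi$, and $\lim_{r\to\infty}\bar\phi(r)\le0$. Put
\[
\Lambda=N\,2^{N-2}.
\]

\begin{lemma}\label{lem:kernel}
Let $y,z\in\mathbb{R}^N$, $r>0$ and $m=\max\{r,|y-z|\}$.
\begin{itemize}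
\item[(a)] The mean $\langle E(\cdot-y)\rangle_{B(z,r)}$ is nonincreasing in $r$.
\item[(b)] $\langle E(\cdot-y)\rangle_{B(z,r)}\le\min\{\phi(|y-z|),\bar\phi(m)\}$.
\item[(c)] If $m\le\ell$, then $\bar\phi(m)\le\Lambda\phi(2m)\le\Lambda E(x-y)$ for every $x\in B(z,r)$.
\end{itemize}
\end{lemma}

Parts (b) and (c) together say that the mean of $E(\cdot-y)$ over a ball is at most $\Lambda$ times its infimum over the same ball, wherever the pole $y$ lies.

\begin{proof}
For $s\ne|y-z|$, the mean of $E(\cdot-y)$ over the sphere $\partial B(z,s)$ equals $\phi(\max\{s,|y-z|\})$. For $s<|y-z|$ this is the mean value property. For $s>|y-z|$, the mean is a harmonic function of $y\in B(z,s)$ that is radial about $z$, hence constant, and its value at $y=z$ is $\phi(s)$. Integrating over spheres,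
\[
\langle E(\cdot-y)\rangle_{B(z,r)}=N\int_0^1\phi\bigl(\max\{rs,|y-z|\}\bigr)\,s^{N-1}\,ds .
\]
Since $\phi$ decreases, this gives (a), and (b) follows from $\max\{rs,|y-z|\}\ge|y-z|$ and $\max\{rs,|y-z|\}\ge sm$.

(c) For $x\in B(z,r)$ we have $|x-y|\le2m$, which gives the second inequality. If $N\ge3$, then $\bar\phi(m)=\frac N2\,2^{N-2}\phi(2m)\le\Lambda\phi(2m)$. If $N=2$, then $\Lambda\phi(2m)=2\phi(m)-\frac{2\log2}{2\pi}$, so the claim reads $\phi(m)\ge\frac1{2\pi}(2\log2+\frac12)$. This holds because $m\le D/8$ gives $\phi(m)\ge\frac{3\log 2}{2\pi}$, and $\log2>\frac12$.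
\end{proof}

\subsection{The Green operator}

We recall the standard facts for a smooth bounded domain. For $F\in C^\infty(\overline\Omega)$ the problem $-\Delta\zeta=F$ has a solution $\zeta\in C_0^2(\overline\Omega)$. The Green function is $G(x,y)=E(x-y)-\gamma_y(x)$, $x,y\in\Omega$, where $\gamma_y$ is the harmonic function in $\Omega$ with boundary values $E(\cdot-y)$, and
\begin{equation}\label{eq:representation}
\zeta(y)=\int_\Omega G(x,y)\,(-\Delta\zeta)(x)\,dx\qquad(\zeta\in C_0^2(\overline\Omega),\ y\in\Omega).
\end{equation}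
The boundary values of $\gamma_y$ are positive, and they are at most $\phi(R)$ if $\operatorname{dist}(y,\partial\Omega)\ge R$. By the maximum principle, for $x,y\in\Omega$,
\begin{equation}\label{eq:greenbounds}
0\le G(x,y)\le E(x-y),\qquad G(x,y)\ge E(x-y)-\phi(R)\ \text{ if }\operatorname{dist}(y,\partial\Omega)\ge R.
\end{equation}
Let $\zeta_0\in C_0^2(\overline\Omega)$ solve $-\Delta\zeta_0=1$. Then $\zeta_0>0$ in $\Omega$, and $\|G(\cdot,y)\|_1=\zeta_0(y)$ by \eqref{eq:representation}. For a finite measure $\kappa$ put $G\kappa=\int_\Omega G(\cdot,y)\,d\kappa(y)$.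

\begin{lemma}\label{lem:green}
\begin{itemize}
\item[(a)] $\|G\kappa\|_1\le\|\zeta_0\|_\infty\|\kappa\|$, and $G\kappa$ is the only $w\in L^1(\Omega)$ with $-\int w\Delta\zeta=\int\zeta\,d\kappa$ for all $\zeta\in C_0^2(\overline\Omega)$. In particular, $u$ solves \eqref{eq:dirichlet} if and only if $u,g(u)\in L^1(\Omega)$ and $u=G(\mu-g(u))$ a.e.
\item[(b)] There is a function $\chi$ with $\chi(\varepsilon)\to0$ as $\varepsilon\to0$ such that
\[
\|G((\pi*\kappa)|_\Omega)-G\kappa\|_1\le\chi(\varepsilon)\|\kappa\|
\]
for every finite measure $\kappa$ and every Borel probability measure $\pi$ supported in $\overline B(0,\varepsilon)$.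
\item[(c)] The set $\{G\kappa:\|\kappa\|\le1\}$ is relatively compact in $L^1(\Omega)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The bound and the identity follow from Fubini's theorem, $\|G(\cdot,y)\|_1=\zeta_0(y)$ and \eqref{eq:representation}. The difference of two solutions is orthogonal to every $F\in C_c^\infty(\Omega)$, since $F=-\Delta\zeta$ for some $\zeta\in C_0^2(\overline\Omega)$; so it vanishes.

For (b) and (c), define $\Gamma:\mathbb{R}^N\to L^1(\Omega)$ by $\Gamma(y)=G(\cdot,y)$ for $y\in\Omega$ and $\Gamma(y)=0$ otherwise. For $y,z\in\Omega$ the maximum principle gives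
\[
\|\Gamma(z)-\Gamma(y)\|_1\le\|E(\cdot-z)-E(\cdot-y)\|_1+|\Omega|\sup_{\partial\Omega}|E(\cdot-z)-E(\cdot-y)|,
\]
which tends to $0$ as $z\to y$ because translation is continuous in $L^1_{\mathrm{loc}}$. At points of $\partial\Omega$, $\Gamma$ is continuous because $\|\Gamma(y)\|_1=\zeta_0(y)\to0$ as $y\to\partial\Omega$. So $\Gamma$ is continuous with compact support, hence uniformly continuous; let $\chi$ be its modulus of continuity.

(b) We have $G((\pi*\kappa)|_\Omega)-G\kappa=\iint(\Gamma(y+w)-\Gamma(y))\,d\pi(w)\,d\kappa(y)$ a.e., and the $L^1$ norm of the right side is at most $\chi(\varepsilon)\|\kappa\|$ by Tonelli's theorem.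

(c) Given $\varepsilon>0$, partition $\Omega$ into finitely many Borel sets $A_i\ni y_i$ of diameter at most $\varepsilon$. If $\|\kappa\|\le1$, then $\|G\kappa-\sum_i\kappa(A_i)\Gamma(y_i)\|_1\le\chi(\varepsilon)$, and the sums lie in a bounded subset of a finite-dimensional space. Hence the set is totally bounded.
\end{proof}

\section{Comparison, contraction and limits}\label{sec:comparison}

All estimates of this section come from one inequality of Kato type for the positive part $w^+$.

\begin{lemma}\label{lem:kato}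
Let $\kappa$ be a finite measure, $f\in L^1(\Omega)$ and $w=G(\kappa-f)$. For every $\zeta\in C_0^2(\overline\Omega)$ with $\zeta\ge0$,
\[
-\int_\Omega w^+\Delta\zeta+\int_{\{w>0\}}f\zeta\le\|\zeta\|_\infty\|\kappa^+\|.
\]
\end{lemma}

\begin{proof}
Let $\Psi\in C^2(\mathbb{R})$ be convex, with $\Psi=0$ on $(-\infty,0]$ and $\Psi'=1$ on $[1,\infty)$, so that $0\le\Psi'\le1$. We first show that for $F\in L^1(\Omega)$ and $W=GF$,
\begin{equation}\label{eq:smoothkato}
-\int\Psi(W)\Delta\zeta\le\int\Psi'(W)F\zeta .
\end{equation}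
If $F\in C_c^\infty(\Omega)$, then $W\in C_0^2(\overline\Omega)$ by Lemma~\ref{lem:green}(a), and $-\Delta\Psi(W)=\Psi'(W)F-\Psi''(W)|\nabla W|^2\le\Psi'(W)F$. Green's formula has no boundary terms since $\Psi(W)=\zeta=0$ on $\partial\Omega$, and \eqref{eq:smoothkato} follows. For general $F$ take $F_i\in C_c^\infty(\Omega)$ with $F_i\to F$ in $L^1$. Then $GF_i\to W$ in $L^1$ and, along a subsequence, a.e. The left side converges because $\Psi$ is Lipschitz, and the right side converges because $\Psi'$ is bounded and continuous.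

Take smooth mollifiers $(\rho_j)$, put $\kappa_j=(\rho_j*\kappa)|_\Omega\le\rho_j*\kappa^+$ and $w_j=G(\kappa_j-f)$. By \eqref{eq:smoothkato},
\[
-\int\Psi(w_j)\Delta\zeta+\int\Psi'(w_j)f\zeta\le\int\Psi'(w_j)\,(\rho_j*\kappa^+)\,\zeta\le\|\zeta\|_\infty\|\kappa^+\|.
\]
By Lemma~\ref{lem:green}(b), $w_j\to w$ in $L^1$ and, along a subsequence, a.e., so the same inequality holds with $w$ in place of $w_j$. It also holds for $\Psi_\varepsilon(s)=\varepsilon\Psi(s/\varepsilon)$, since only convexity, $\Psi(0)=0$ and $0\le\Psi'\le1$ were used. As $\varepsilon\to0$, $|\Psi_\varepsilon(s)-s^+|\le\varepsilon$ and $\Psi_\varepsilon'\to1_{(0,\infty)}$ pointwise, and dominated convergence gives the claim.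
\end{proof}

\begin{proposition}\label{prop:contraction}
Let $u,v$ solve \eqref{eq:dirichlet} with finite measures $\mu,\nu$ as data.
\begin{itemize}
\item[(a)] $\|(u-v)^+\|_1\le\|\zeta_0\|_\infty\|(\mu-\nu)^+\|$. In particular, $\mu\le\nu$ implies $u\le v$ a.e., and the solution with a given datum is unique.
\item[(b)] $\|u-v\|_1\le\|\zeta_0\|_\infty\|\mu-\nu\|$ and $\|g(u)-g(v)\|_1\le\|\mu-\nu\|$. In particular $\|g(u)\|_1\le\|\mu\|$.
\item[(c)] $-G\mu^-\le u\le G\mu^+$ a.e., and therefore $|g(u)|\le g(G\mu^+)-g(-G\mu^-)$ a.e.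
\end{itemize}
\end{proposition}

\begin{proof}
Let $\kappa=\mu-\nu$, $w=u-v$ and $f=g(u)-g(v)$, so that $w=G(\kappa-f)$. Since $g$ is nondecreasing, $f\ge0$ on $\{w>0\}$ and $f\le0$ elsewhere, so $f1_{\{w>0\}}=f^+$. Lemma~\ref{lem:kato} gives
\[
-\int w^+\Delta\zeta+\int f^+\zeta\le\|\zeta\|_\infty\|\kappa^+\|,
\]
and exchanging $u$ and $v$ gives the same inequality for $w^-,f^-,\kappa^-$. The choice $\zeta=\zeta_0$ proves (a) and the first bound in (b). For the second, take $\zeta_m=1-e^{-m\zeta_0}$. Then $0\le\zeta_m\le1$ and $-\Delta\zeta_m=me^{-m\zeta_0}(1+m|\nabla\zeta_0|^2)\ge0$, so $\int f^\pm\zeta_m\le\|\kappa^\pm\|$; since $\zeta_m\uparrow1$ in $\Omega$, we get $\|f\|_1\le\|\kappa\|$. The last claim in (b) is the case $v=0$, $\nu=0$, where $g(0)=0$ is used.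

(c) Let $w=u-G\mu^+=G(-\mu^--g(u))$. Lemma~\ref{lem:kato} with $\zeta_0$ gives $\int w^++\int_{\{w>0\}}g(u)\zeta_0\le0$. On $\{w>0\}$ we have $u>G\mu^+\ge0$, so $g(u)\ge0$; hence $w^+=0$. For the lower bound, note that $-u$ solves \eqref{eq:dirichlet} with datum $-\mu$ and nonlinearity $\tilde g(s)=-g(-s)$.
\end{proof}

A family in $L^1(\Omega)$ is \emph{equi-integrable} if for every $\varepsilon>0$ there is $\delta>0$ such that $\int_A|f|<\varepsilon$ for all $f$ in the family and all $A$ with $|A|<\delta$. A sequence with $|f_n|\le F_n$, where $(F_n)$ converges in $L^1(\Omega)$, is equi-integrable. By Vitali's convergence theorem, an equi-integrable sequence that converges a.e.\ in $\Omega$ converges in $L^1(\Omega)$. The next lemma says that equi-integrability is all that is needed to exclude a defect.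

\begin{lemma}\label{lem:limit}
Let $\kappa_n\in\mathcal{G}$ be bounded in total variation, with solutions $v_n$ of \eqref{eq:dirichlet}, and let $\kappa$ be a finite measure with $G\kappa_n\to G\kappa$ in $L^1(\Omega)$. If $(g(v_n))$ is equi-integrable, then $\kappa\in\mathcal{G}$, and its solution $v$ satisfies $v_n\to v$ and $g(v_n)\to g(v)$ in $L^1(\Omega)$.
\end{lemma}

\begin{proof}
We have $v_n=G(\kappa_n-g(v_n))$ with $\|\kappa_n-g(v_n)\|\le2\|\kappa_n\|$, so $(v_n)$ is relatively compact in $L^1(\Omega)$ by Lemma~\ref{lem:green}(c). Every subsequence has a further subsequence that converges in $L^1$ and a.e.\ to some $v$. Along it, $g(v_n)\to g(v)$ a.e.\ by continuity of $g$, hence in $L^1$ by Vitali's theorem, and so $v=G\kappa-G(g(v))$. Thus $v$ solves \eqref{eq:dirichlet} with datum $\kappa$. By uniqueness $v$ does not depend on the subsequence.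
\end{proof}

\begin{corollary}\label{cor:closed}
The set $\mathcal{G}$ is closed in total variation.
\end{corollary}

\begin{proof}
If $\kappa_n\in\mathcal{G}$ and $\|\kappa_n-\kappa\|\to0$, then $G\kappa_n\to G\kappa$ in $L^1$, and $(g(v_n))$ is Cauchy in $L^1$ by Proposition~\ref{prop:contraction}(b), hence equi-integrable.
\end{proof}

By Proposition~\ref{prop:contraction}(c), the potentials $G\alpha^+$ and $-G\alpha^-$ are barriers for the solution. If $g$ is integrable on both barriers, a solution exists.

\begin{lemma}\label{lem:AinG}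
$\mathcal{A}(g)\subset\mathcal{G}(g)$.
\end{lemma}

\begin{proof}
Let $\alpha\in\mathcal{A}(g)$ and let $g_k=\max\{\min\{g,k\},-k\}$, a bounded nonlinearity. By (F1), problem \eqref{eq:dirichlet} for $g_k$ is solvable with data $\rho_n*\alpha$. Since $g_k$ is bounded, Lemmas~\ref{lem:green}(b) and~\ref{lem:limit} give a solution $u^k$ for $g_k$ with datum $\alpha$. By Proposition~\ref{prop:contraction}(c) for $g_k$, we have $-G\alpha^-\le u^k\le G\alpha^+$, so
\[
|g_k(u^k)|\le|g(u^k)|\le g(G\alpha^+)-g(-G\alpha^-)\in L^1(\Omega).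
\]
Since $u^k=G(\alpha-g_k(u^k))$, Lemma~\ref{lem:green}(c) gives a subsequence with $u^k\to u$ in $L^1$ and a.e. At a point where $u^k\to u$, the numbers $g(u^k)$ converge to $g(u)$, so $g_k(u^k)=g(u^k)$ for large $k$. By dominated convergence $g_k(u^k)\to g(u)$ in $L^1$, and $u=G(\alpha-g(u))$.
\end{proof}

\section{A convex majorant, and the case of a point mass}\label{sec:convex}

\subsection{The argument one would like to use}

Let $\mu\ge0$ and $V=E*\mu$. Suppose that $g$ is convex on $[0,\infty)$ and that $g(V)$ is integrable on $\Omega_*$. By Proposition~\ref{prop:contraction}(c) and \eqref{eq:greenbounds}, $0\le u_n\le G(\rho_n*\mu)\le\rho_n*V$ on $\Omega$ for large $n$, so Jensen's inequality gives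
\[
0\le g(u_n)\le g(\rho_n*V)\le\rho_n*\bigl(g(V)1_{\Omega_*}\bigr).
\]
The right side converges in $L^1(\Omega)$, and Lemma~\ref{lem:limit} concludes. In general both assumptions fail: $g$ is not convex, and for $\mu\in\mathcal{G}$ we only know that $g(u)$ is integrable, where $u$ may be much smaller than $V$.

Both difficulties are resolved level by level. Let $dg$ be the Stieltjes measure of $g$, defined by $dg((r,s])=g(s)-g(r)$; it is nonnegative because $g$ is nondecreasing, and it has no atoms because $g$ is continuous. For $s\ge0$,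
\[
g(s)=\int_{(0,\infty)}1_{\{s>r\}}\,dg(r),
\]
so $g$ is a superposition of steps, and $\int g(u^+)=\int_{(0,\infty)}|\{u>r\}|\,dg(r)$. Replace the step at level $r$ by the ramp $(s-r)^+/r$. The ramp is convex, and it is bounded below by a positive constant as soon as $s$ exceeds $r$ by a fixed factor, so the superposition $h$ of the ramps dominates $g$ after a slight dilation of the variable. The price is that $h$ keeps growing along the plateaus of $g$. The function $h(V)$ is nevertheless integrable if each ramp costs no more than the corresponding step, that is, if $\int(V-r)^+\le Cr\,|\{u>r\}|$. This is slightly too much to ask (Example~\ref{ex:theta}), but it is true if we allow a factor $\theta<1$.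

\begin{lemma}\label{lem:majorant}
Let $u$ be a measurable function on $\Omega$ with $g(u^+)\in L^1(\Omega)$, and let $V:\mathbb{R}^N\to(-\infty,\infty]$ be Borel. Suppose that for some $\theta\in(0,1)$ and $C,t_0>0$,
\begin{equation}\label{eq:key}
\int_{\mathbb{R}^N}(V-t)^+\,dx\le C\,t\,|\{x\in\Omega:u(x)>\theta t\}|\qquad\text{for all }t\ge t_0.
\end{equation}
Put $r_0=\theta t_0$ and $h(s)=\int_{[r_0,\infty)}\frac{(s-r)^+}{r}\,dg(r)$ for $s\in(-\infty,\infty]$. Then $h\ge0$, $h$ is finite, convex and nondecreasing on $\mathbb{R}$, and: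
\begin{itemize}
\item[(a)] $\int_{\mathbb{R}^N}h(\theta V)\,dx\le C\int_\Omega g(u^+)\,dx<\infty$;
\item[(b)] $g(bs)\le g(r_0)+\frac b{1-b}\,h(s)$ for all $b\in(0,1)$ and $s\ge0$;
\item[(c)] $h(\int f\,d\pi)\le\int h(f)\,d\pi$ for every probability measure $\pi$ and every Borel function $f\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
For real $s$ the integrand vanishes for $r\ge s$, so $h(s)<\infty$; convexity and monotonicity are inherited from the ramps.

(a) For $r\ge r_0$, \eqref{eq:key} with $t=r/\theta$ gives $\int(\theta V-r)^+=\theta\int(V-r/\theta)^+\le Cr|\{u>r\}|$. By Tonelli's theorem, applied twice,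
\[
\int h(\theta V)\,dx\le C\int_{[r_0,\infty)}|\{u>r\}|\,dg(r)=C\int_{\{u>r_0\}}\bigl(g(u)-g(r_0)\bigr)\,dx\le C\int_\Omega g(u^+)\,dx.
\]

(b) If $bs\le r_0$, then $g(bs)\le g(r_0)$. Otherwise, $(s-r)/r\ge(1-b)/b$ for $0<r\le bs$, so $g(bs)-g(r_0)=dg((r_0,bs])\le\frac b{1-b}h(s)$.

(c) Integrate $(\int f\,d\pi-r)^+\le\int(f-r)^+\,d\pi$ against $dg(r)/r$.
\end{proof}

Chebyshev's inequality gives $t\,|\{V>2t\}|\le\int(V-t)^+$. Estimate \eqref{eq:key} goes in the opposite direction, and it does so with $u$ in place of $V$. It expresses two facts: the peaks of a potential are broad, and near the peaks $u$ is almost as large as $V$.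

\subsection{A point mass}\label{sub:point}

Let $0\in\Omega$, $q>0$, and suppose that $\mu=q\delta_0\in\mathcal{G}$, with solution $u$. We prove \eqref{eq:key} for $V=qE$ and any $\theta\in(0,1)$.

Let $\sigma=|g(u)|\,dx$, $S=E*\sigma$ and $\eta=(1-\theta)/(4\Lambda)$. Since $\sigma$ does not charge the origin, there is $R>0$ with $B(0,R)\subset\Omega$ and $\sigma(B(0,R))\le\eta q$. By \eqref{eq:greenbounds},
\[
u\ge qG(\cdot,0)-G\sigma\ge V-q\phi(R)-S\qquad\text{a.e. in }\Omega.
\]
For large $t$, the set $\{V>t\}$ is the ball $B=B(0,\varrho)$ with $q\phi(\varrho)=t$ and $\varrho<R$. By Lemma~\ref{lem:kernel}(c), $q\bar\phi(\varrho)\le\Lambda q\phi(\varrho)=\Lambda t$.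

\emph{The peak is broad:} $\int(V-t)^+\le\int_BV=q\bar\phi(\varrho)|B|\le\Lambda t|B|$.

\emph{The absorption is small on average:} by Lemma~\ref{lem:kernel}(b), splitting $\sigma$ at radius $R$,
\[
\langle S\rangle_B\le\bar\phi(\varrho)\,\sigma(B(0,R))+\phi(R)\,\sigma(\Omega)\le\eta\Lambda t+\phi(R)\,\sigma(\Omega).
\]
We cannot expect a pointwise bound on $S$, but Chebyshev's inequality gives $S\le2\langle S\rangle_B$ on a subset of $B$ of measure at least $|B|/2$. There,
\[
u>t-q\phi(R)-\tfrac{1-\theta}2t-2\phi(R)\sigma(\Omega)\ge\theta t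
\]
for large $t$. Hence $|B|\le2|\{u>\theta t\}|$, and \eqref{eq:key} holds with $C=2\Lambda$.

Theorem~\ref{thm:main} for $q\delta_0$ now follows quickly. Let $H=h(\theta V)\in L^1(\mathbb{R}^N)$ and let $v_n$ be the solutions with data $\rho_n*(\theta^2\mu)$. Then $0\le v_n\le\theta^2\rho_n*V$, and Lemma~\ref{lem:majorant}(b),(c) with $b=\theta$ gives $g(v_n)\le g(r_0)+\frac\theta{1-\theta}\rho_n*H$. By Lemma~\ref{lem:limit}, $v_n$ converges to the solution $v$ with datum $\theta^2\mu$. By contraction, $\|u_n-v_n\|_1$ and $\|u-v\|_1$ are at most $\|\zeta_0\|_\infty(1-\theta^2)q$, and we let $\theta\to1$.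

\begin{example}\label{ex:theta}
The factor $\theta<1$ cannot be removed, and $\mathcal{A}(g)$ can be smaller than $\mathcal{G}(g)$. Let $N=2$, $\Omega=B(0,1/e)$, $T=\log(1/|x|)>1$, $g(s)=2e^2(e^s-1)$ and
\[
u=2T-2\log T-2 .
\]
Then $u=0$ on $\partial\Omega$, and $g(u)=2|x|^{-2}T^{-2}-2e^2$ is integrable because $\int_1^\infty T^{-2}\,dT<\infty$. Away from $0$ we have $\Delta\log T=-|x|^{-2}T^{-2}$, and $\log T$ produces no mass at $0$ since its flux through $\partial B(0,r)$ is $-2\pi/\log(1/r)\to0$. So $-\Delta u=4\pi\delta_0-2|x|^{-2}T^{-2}$, and $u$ solves \eqref{eq:dirichlet} with $\mu=4\pi\delta_0-2e^2\,dx$. Thus $\mu\in\mathcal{G}$; but $G\mu^+=2T-2$ and $g(G\mu^+)=2|x|^{-2}-2e^2\notin L^1(\Omega)$, so $\mu\notin\mathcal{A}$. For $V=4\pi E=2\log(D/|x|)$ we have $\int(V-t)^+=\pi D^2e^{-t}$. Since $u$ increases with $T$, the set $\{u>t\}$, $t>0$, is a disk on whose boundary $2T>t$ and $|x|^2=e^{-t-2}T^{-2}$, so $|\{u>t\}|\le4\pi e^{-t-2}t^{-2}$. The ratio of $\int(V-t)^+$ to $t|\{u>t\}|$ is at least $D^2e^2t/4$, which is unbounded.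
\end{example}

\section{The level-set estimate}\label{sec:key}

Let $\mu\in\mathcal{G}$ and let $u$ be its solution. The computation in Section~\ref{sub:point} used that $g(u)\,dx$ is negligible compared with $\mu$ at small scales near the mass. For a general $\mu$ this is available only on a part of $\mu$ that is singular with respect to Lebesgue measure. We therefore split $\mu$ according to whether its potential is infinite or finite: the first part lives on a Lebesgue null set, and the second has, up to a small error, a bounded potential, on which $g$ is harmless.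

\subsection{Splitting the measure}

Let $P=E*|\mu|$ on $\Omega$. It is nonnegative, lower semicontinuous by Fatou's lemma, and integrable on $\Omega$. So $Z=\{x\in\Omega:P(x)=\infty\}$ is a Borel set with $|Z|=0$. Put
\[
\mu_s=\mu|_Z,\qquad\mu_b=\mu|_{\Omega\setminus Z}.
\]

\begin{lemma}\label{lem:bounded}
For every $\delta>0$ there are a finite measure $\lambda$ and a constant $M>0$ such that $\|\mu_b-\lambda\|<\delta$ and $E*\lambda^\pm\le M$ on $\mathbb{R}^N$.
\end{lemma}

\begin{proof}
Since $\Omega\setminus Z$ is the increasing union of the Borel sets $\{P\le j\}$, inner regularity gives $j\ge1$ and a compact set $K_b\subset\{P\le j\}$ such that $\lambda=\mu_b|_{K_b}$ satisfies $\|\mu_b-\lambda\|<\delta$. On $K_b$ we have $E*\lambda^\pm\le P\le j$, because $\lambda^\pm\le|\mu|$ and $E>0$ on $B(0,D)$. Let $x\in\mathbb{R}^N$ and let $z\in K_b$ be a point nearest to $x$. For $y\in K_b$, $|z-y|\le|z-x|+|x-y|\le2|x-y|$. Since $\phi(s/2)\le2^{N-2}\phi(s)+1$ (for $N\ge3$, $\phi(s/2)=2^{N-2}\phi(s)$; for $N=2$, $\phi(s/2)=\phi(s)+\frac{\log2}{2\pi}$),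 we get $E(x-y)\le2^{N-2}E(z-y)+1$. Integrating against $\lambda^\pm$ gives the claim with $M=2^{N-2}j+\|\mu\|$.
\end{proof}

\subsection{The singular part}

\begin{proposition}\label{prop:key}
Let $\tau=(\mu_s)^+$, $\theta\in(0,1)$ and $\delta>0$. There are a compact set $K\subset\Omega$ with $|K|=0$ and $\tau(\Omega\setminus K)<\delta$, and a number $t_0>0$, such that \eqref{eq:key} holds for $V=E*(\tau|_K)$ with $C=2\cdot5^N\Lambda$.
\end{proposition}

The set $\{V>t\}$ is no longer a ball. We cover it by balls $B$ that behave like the ball of Section~\ref{sub:point}: the mean of $V$ over the enlarged ball is at most $\Lambda t$, $V$ is almost $t$ or larger everywhere on $B$, and $B$ is comparable to a ball centered on $K$, where the rest of the equation is negligible. We use three standard facts.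
\begin{itemize}
\item \emph{Besicovitch differentiation theorem.} If $\sigma,\tau\ge0$ are mutually singular finite Borel measures on $\mathbb{R}^N$, then $\sigma(\overline B(x,r))/\tau(\overline B(x,r))\to0$ as $r\to0$ for $\tau$-a.e.\ $x$.
\item \emph{Harnack's inequality} (from the Poisson formula). If $V\ge0$ is harmonic in $B(x,d)$ and $a\in(0,1)$, then $V\ge(1-a)(1+a)^{1-N}V(x)$ on $B(x,ad)$.
\item \emph{Vitali's covering lemma.} A family of balls with bounded radii contains a countable disjoint subfamily $B(x_i,r_i)$ such that the balls $B(x_i,5r_i)$ cover the union of the family.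
\end{itemize}

\begin{proof}
If $\tau=0$, take $K=\emptyset$; then $V=0$ and any $t_0>0$ works. Otherwise we may assume $\delta<\tau(\Omega)$. The factor $\theta$ will be lost in three steps, so define $c\in(0,1)$ by $(1-c)^3=\theta$. Choose $a\in(0,1)$ with $(1-a)(1+a)^{1-N}\ge1-c$, and put
\[
L=(1+1/a)^N,\qquad\eta=\frac c{2L\Lambda}.
\]

\medskip\noindent\emph{Step 1: the set $K$.} Everything in $\mu-g(u)$ other than $\tau$ is collected in the finite measure
\[
\sigma=(\mu_s)^-+|\mu_b|+|g(u)|\,dx,
\]
so that $\mu-g(u)\ge\tau-\sigma$. By the Hahn decomposition, $\tau$ is concentrated on a Borel set $Z_+\subset Z$ that is null for $(\mu_s)^-$. As a subset of $Z$, it is also null for $|\mu_b|$ and for Lebesgue measure. Hence $\sigma\perp\tau$. Consider the increasing sets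
\[
T_j=\{x\in\Omega:\ \sigma(B(x,s))\le\eta\,\tau(B(x,s))\ \text{ for all }s\in(0,1/j)\}.
\]
They are Borel: the measure of $B(x,s)$ is left-continuous in $s$, so rational $s$ suffice, and it is lower semicontinuous in $x$. Since an open ball is an increasing union of closed balls, the differentiation theorem gives $\tau(\Omega\setminus\bigcup_jT_j)=0$. Choose $j$ and a compact set $K\subset T_j\cap Z_+$ with $\tau(\Omega\setminus K)<\delta$. Then $|K|=0$, and $\nu=\tau|_K$ is not zero. Fix $R$ with $0<R<1/j$ and $R\le\frac12\operatorname{dist}(K,\partial\Omega)$, and let $F=\{x:\operatorname{dist}(x,K)\le R\}$. Then $F\subset\Omega$, $\operatorname{dist}(F,\partial\Omega)\ge R$, $R\le\ell$, and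
\begin{equation}\label{eq:density}
\sigma(B(z,s))\le\eta\,\tau(B(z,s))\qquad(z\in K,\ 0<s\le R).
\end{equation}

\medskip\noindent\emph{Step 2: a lower bound for $u$ near $K$.} Condition \eqref{eq:density} compares $\sigma$ with $\tau$, not with $\nu$. So besides $V=E*\nu$ we need the potential of all of $\tau$ near $K$. Let $W=E*(\tau|_F)$ and $S=E*\sigma$. These functions are finite a.e., and $W\ge V\ge0$ and $S\ge0$ on $\Omega$ by \eqref{eq:positive}. By \eqref{eq:greenbounds},
\begin{equation}\label{eq:lower}
u\ge G(\tau|_F)-G\sigma\ge W-\phi(R)\tau(\Omega)-S\qquad\text{a.e. in }\Omega.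
\end{equation}
We claim that for $z\in K$ and $0<\varrho\le R$,
\begin{equation}\label{eq:Savg}
\langle S\rangle_{B(z,\varrho)}\le\phi(R)\sigma(\Omega)+\eta\Lambda\,W(y)\qquad\text{for every }y\in B(z,\varrho).
\end{equation}
Let $\psi(s)=\bar\phi(\max\{s,\varrho\})$, a continuous nonincreasing function that is positive on $[0,R]$. By Lemma~\ref{lem:kernel}(b), used with $\phi$ for poles outside $B(z,R)$ and with $\bar\phi$ for poles inside,
\[
\langle S\rangle_{B(z,\varrho)}\le\phi(R)\sigma(\Omega)+\int_{B(z,R)}\psi(|y'-z|)\,d\sigma(y').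
\]
For each level $t'\ge0$, the set $\{y'\in B(z,R):\psi(|y'-z|)>t'\}$ is empty or a ball $B(z,s)$ with $0<s\le R$. Integrating \eqref{eq:density} over the levels, and then using Lemma~\ref{lem:kernel}(c), we get for $y\in B(z,\varrho)$
\[
\int_{B(z,R)}\psi(|y'-z|)\,d\sigma(y')\le\eta\int_{B(z,R)}\psi(|y'-z|)\,d\tau(y')\le\eta\Lambda\int_{B(z,R)}E(y-y')\,d\tau(y').
\]
The last integral is at most $W(y)$ because $B(z,R)\subset F$ and $E>0$ on $B(0,D)$. This proves \eqref{eq:Savg}.

\medskip\noindent\emph{Step 3: the balls.} Put $C_*=2L\phi(R)\sigma(\Omega)+\phi(R)\tau(\Omega)$ and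
\[
t_0=\max\Bigl\{\bar\phi(R/10)\,\nu(K),\ \frac{C_*}{c(1-c)^2}\Bigr\}>0 .
\]
Fix $t\ge t_0$ and $x\in\mathbb{R}^N\setminus K$ with $V(x)>t$. Let $d=\operatorname{dist}(x,K)=|x-z|>0$ with $z\in K$, and let $A(r)=\langle V\rangle_{B(x,r)}$. The function $A$ is continuous on $(0,\infty)$ since $V\in L^1_{\mathrm{loc}}$; it is nonincreasing by Lemma~\ref{lem:kernel}(a); it tends to $V(x)<\infty$ as $r\to0$ since $V$ is harmonic off $K$; and $A(r)\le\bar\phi(r)\nu(K)$ by Lemma~\ref{lem:kernel}(b), so $\lim_{r\to\infty}A(r)\le0$.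

If $V(x)\le\Lambda t$, the means of $V$ around $x$ are already at most $\Lambda t$, and we put $r_x=0$. If $V(x)>\Lambda t$, we must enlarge the ball until the mean drops to the right level, and we choose $r_x>0$ with $A(r_x)=\Lambda t$. In both cases we want a radius comparable to $d$ or larger, in order to reach $K$, so we put
\[
r=\max\{r_x,ad\},\qquad\varrho=r+d\le(1+1/a)\,r.
\]
These lengths are small. From $\phi(R/10)\nu(K)\le t<V(x)\le\phi(d)\nu(K)$ we get $d<R/10$. If $r_x>0$, from $\bar\phi(R/10)\nu(K)\le t\le A(r_x)\le\bar\phi(r_x)\nu(K)$ we get $r_x\le R/10$. Hence $r\le R/10$ and $\varrho\le R/5$; moreover $B(x,r)\subset B(z,\varrho)$, and the balls $B(z,\varrho)$, $B(x,d)$ and $B(x,5r)$ lie in $B(z,R)\subset\Omega$.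

\medskip\noindent\emph{Step 4: three properties of $B(x,r)$.}

(i) \emph{$A(5r)\le\Lambda t$.} By monotonicity, $A(5r)\le A(r_x)=\Lambda t$ if $r_x>0$, and $A(5r)\le V(x)\le\Lambda t$ if $r_x=0$.

(ii) \emph{$V>(1-c)t$ on $B(x,r)$.} If $r=ad$, then $V$ is nonnegative and harmonic in $B(x,d)$, and Harnack's inequality gives $V\ge(1-c)V(x)>(1-c)t$ on $B(x,ad)$. Otherwise $r=r_x>0$. For $y'\in K$ we have $\max\{r,|x-y'|\}\le\ell$, so Lemma~\ref{lem:kernel}(b),(c) gives $\langle E(\cdot-y')\rangle_{B(x,r)}\le\Lambda E(y-y')$ for every $y\in B(x,r)$. Integrating against $\nu$, we find $\Lambda t=A(r)\le\Lambda V(y)$, that is, $V\ge t$ on $B(x,r)$.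

(iii) \emph{$|B(x,r)\cap\{u>\theta t\}|\ge\frac12|B(x,r)|$.} Since $S\ge0$ on $\Omega$, we have $\langle S\rangle_{B(x,r)}\le(\varrho/r)^N\langle S\rangle_{B(z,\varrho)}\le L\langle S\rangle_{B(z,\varrho)}$. By Chebyshev's inequality, $S\le2\langle S\rangle_{B(x,r)}$ on a subset of $B(x,r)$ of measure at least $\frac12|B(x,r)|$. On this subset, \eqref{eq:Savg} and the choice of $\eta$ give $S\le2L\phi(R)\sigma(\Omega)+cW$. By \eqref{eq:lower}, (ii) and the choice of $t_0$, a.e.\ on the subset
\[
u\ge(1-c)W-C_*\ge(1-c)V-C_*>(1-c)^2t-C_*\ge(1-c)^3t=\theta t .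
\]

\medskip\noindent\emph{Step 5: covering.} By Vitali's lemma there are disjoint balls $B_i=B(x_i,r_i)$ from Step 3 such that the balls $B(x_i,5r_i)\subset\Omega$ cover $\{V>t\}\setminus K$. Since $|K|=0$ and $V\ge0$ on $\Omega$, properties (i) and (iii) give
\[
\int(V-t)^+\le\sum_i\int_{B(x_i,5r_i)}V\le5^N\Lambda t\sum_i|B_i|\le2\cdot5^N\Lambda t\sum_i|B_i\cap\{u>\theta t\}|,
\]
and the last sum is at most $|\{u>\theta t\}|$ because the $B_i$ are disjoint.
\end{proof}

The only property of $Z$ used in this proof is $|Z|=0$: it gives $\sigma\perp\tau$ in Step 1 and $|K|=0$ in Step 5. The hypothesis $\mu\in\mathcal{G}$ enters through the representation $u=G(\mu-g(u))$ with $g(u)\in L^1(\Omega)$, here and in Lemma~\ref{lem:majorant}(a), and nowhere else.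

\section{Approximating measures and the proofs of the theorems}\label{sec:proofs}

Let $\mu\in\mathcal{G}$ with solution $u$, and fix $\theta,\delta\in(0,1)$. Proposition~\ref{prop:key} and Lemma~\ref{lem:majorant} give a measure $0\le\nu_+\le(\mu_s)^+$ with $\|(\mu_s)^+-\nu_+\|<\delta$, its potential $V_+=E*\nu_+$, a level $r_+>0$ and a convex function $h_+$ with $H_+=h_+(\theta V_+)\in L^1(\mathbb{R}^N)$. The function $-u$ solves \eqref{eq:dirichlet} with datum $-\mu$ and nonlinearity $\tilde g(s)=-g(-s)$, and $(-\mu)_s=-\mu_s$ because $Z$ depends only on $|\mu|$. The same results applied to $-\mu,-u,\tilde g$ give $\nu_-$, $V_-$, $r_-$, $h_-$, $H_-$, with $0\le\nu_-\le(\mu_s)^-$ and $\|(\mu_s)^--\nu_-\|<\delta$. With $\lambda$ and $M$ from Lemma~\ref{lem:bounded}, put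
\[
\beta=\theta^2(\nu_+-\nu_-)+\lambda,\qquad H=H_++H_-\in L^1(\mathbb{R}^N).
\]
One factor $\theta$ pays for the loss in \eqref{eq:key}; the other pays for the passage from $h_\pm$ back to $g$ and absorbs the constant $M$. Since $\|(\mu_s)^\pm-\theta^2\nu_\pm\|\le\delta+(1-\theta^2)\|(\mu_s)^\pm\|$,
\begin{equation}\label{eq:approx}
\|\mu-\beta\|\le(1-\theta^2)\|\mu\|+3\delta .
\end{equation}
For a Borel function $f$ write $\pi*f(x)=\int f(x-w)\,d\pi(w)$. If $f\in L^1(\mathbb{R}^N)$ and $\pi$ is a probability measure supported in $\overline B(0,\varepsilon)$, then $\|\pi*f-f\|_{L^1(\mathbb{R}^N)}\le\sup_{|w|\le\varepsilon}\|f(\cdot-w)-f\|_{L^1(\mathbb{R}^N)}$, which is finite and tends to $0$ as $\varepsilon\to0$.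

\begin{proposition}\label{prop:stable}
There is a constant $C_\beta$ such that for every Borel probability measure $\pi$ supported in $\overline B(0,\ell/2)$, the measure $\alpha=(\pi*\beta)|_\Omega$ satisfies
\begin{equation}\label{eq:domination}
g(G\alpha^+)-g(-G\alpha^-)\le C_\beta\,(1+\pi*H)\qquad\text{a.e. in }\Omega.
\end{equation}
Consequently $\alpha\in\mathcal{A}\subset\mathcal{G}$, and the solution $v_\pi$ of \eqref{eq:dirichlet} with datum $\alpha$ satisfies $|g(v_\pi)|\le C_\beta(1+\pi*H)$ a.e.
\end{proposition}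

\begin{proof}
Let $Q=\pi*(\theta^2\nu_++\lambda^+)\ge0$. The measure $Q|_\Omega-\alpha$ is nonnegative, so $\alpha^+\le Q|_\Omega$. The support of $Q$ lies in $\Omega_*$, so $E(x-y)>0$ for $x\in\Omega$ and $y\in\operatorname{supp}Q$. By \eqref{eq:greenbounds}, Tonelli's theorem and Lemma~\ref{lem:bounded}, on $\Omega$
\[
0\le G\alpha^+\le E*Q=\theta^2\,\pi*V_++\pi*(E*\lambda^+)\le\theta^2Y+M,\qquad Y=\pi*V_+.
\]
For $x\in\Omega$ and $w\in\operatorname{supp}\pi$ we have $x-w\in\Omega_*$, where $V_+\ge0$ by \eqref{eq:positive}. So $Y\ge0$ and $\int_\Omega Y\le\int_{\Omega_*}V_+<\infty$; in particular $Y<\infty$ a.e. Let $b=\frac{1+\theta}2$ and $Y_0=\frac{2M}{\theta(1-\theta)}$. Where $Y\ge Y_0$ we have $b\theta Y-\theta^2Y=\frac{\theta(1-\theta)}2Y\ge M$, so $\theta^2Y+M\le b\theta Y$; where $Y<Y_0$ we have $\theta^2Y+M\le\theta^2Y_0+M$. By Lemma~\ref{lem:majorant}(b),(c),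
\[
g(G\alpha^+)\le g(\theta^2Y_0+M)+g(r_+)+\frac b{1-b}\,h_+(\theta Y),\qquad h_+(\theta Y)\le\pi*H_+ .
\]
The same argument for $-\beta$ and $\tilde g$ bounds $\tilde g(G\alpha^-)=-g(-G\alpha^-)$ by a constant times $1+\pi*H_-$. The constants do not depend on $\pi$, and \eqref{eq:domination} follows. The two terms on the left of \eqref{eq:domination} are nonnegative and the right side is integrable, so $\alpha\in\mathcal{A}$. The rest is Lemma~\ref{lem:AinG} and Proposition~\ref{prop:contraction}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closure}]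
By Lemma~\ref{lem:AinG} and Corollary~\ref{cor:closed}, the closure of $\mathcal{A}$ is contained in $\mathcal{G}$. Conversely, let $\mu\in\mathcal{G}$. Proposition~\ref{prop:stable} with $\pi=\delta_0$ gives $\beta\in\mathcal{A}$, and by \eqref{eq:approx}, $\|\mu-\beta\|\to0$ as $\theta\to1$ and $\delta\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prob}]
Put $\mu_n=(\pi_n*\mu)|_\Omega$ and $\beta_n=(\pi_n*\beta)|_\Omega$. Then $\|\mu_n-\beta_n\|\le\|\mu-\beta\|$, and $\beta_n\in\mathcal{G}$ by Proposition~\ref{prop:stable}. For fixed $n$, letting $\theta\to1$ and $\delta\to0$, we get $\mu_n\in\mathcal{G}$ from \eqref{eq:approx} and Corollary~\ref{cor:closed}.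

Let $\varepsilon_n\to0$ and fix $\theta,\delta$. Let $v_n$ be the solution with datum $\beta_n$. Then $|g(v_n)|\le C_\beta(1+\pi_n*H)$ and $\pi_n*H\to H$ in $L^1(\mathbb{R}^N)$, so $(g(v_n))$ is equi-integrable. Also $\|\beta_n\|\le\|\beta\|$, and $G\beta_n\to G\beta$ in $L^1(\Omega)$ by Lemma~\ref{lem:green}(b). By Lemma~\ref{lem:limit}, $v_n\to v$ and $g(v_n)\to g(v)$ in $L^1(\Omega)$, where $v$ is the solution with datum $\beta$. By Proposition~\ref{prop:contraction}(b),
\begin{align*}
\|u_n-u\|_1&\le\|u_n-v_n\|_1+\|v_n-v\|_1+\|v-u\|_1\le2\|\zeta_0\|_\infty\|\mu-\beta\|+\|v_n-v\|_1,\\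
\|g(u_n)-g(u)\|_1&\le2\|\mu-\beta\|+\|g(v_n)-g(v)\|_1 .
\end{align*}
Hence $\limsup_n\|u_n-u\|_1\le2\|\zeta_0\|_\infty\|\mu-\beta\|$ and $\limsup_n\|g(u_n)-g(u)\|_1\le2\|\mu-\beta\|$. The left sides do not depend on $\theta$ and $\delta$, and the right sides tend to $0$ as $\theta\to1$, $\delta\to0$ by \eqref{eq:approx}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:converse}]
For large $n$ we have $\varepsilon_n\le\ell/2$, and Theorem~\ref{thm:prob} applies to $\pi_n=\rho_n\,dx$. So $u_n\to u$ and $g(u_n)\to g(u)$ in $L^1(\Omega)$. Along any subsequence $u^\#=u$, hence $\mu^\#=-\Delta u+g(u)=\mu$. This proves the theorem and the ``if'' part of the corollary. If some reduced limit equals $\mu$, then the corresponding $u^\#$ solves \eqref{eq:local} with datum $\mu$, so $\mu\in\mathcal{G}$.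
\end{proof}

\begin{remark}
Of the measures $\pi_n$ we used positivity and total mass one, in Jensen's inequality and in $\|\pi_n*\kappa\|\le\|\kappa\|$, and the shrinking of the supports, in $\pi_n*H\to H$ and Lemma~\ref{lem:green}(b). Monotonicity of $g$ gives the contraction estimates and makes $dg$ a nonnegative measure; together with $g(0)=0$ it gives $g(s)$ the sign of $s$, which is what the barriers in Proposition~\ref{prop:contraction}(c) require. Continuity of $g$ is needed to pass from $v_n\to v$ a.e.\ to $g(v_n)\to g(v)$ a.e.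
\end{remark}

\section{Data that are not good}\label{sec:nongood}

If $\mu\notin\mathcal{G}$, there is a defect by Corollary~\ref{cor:converse}. When $g\ge0$, Fatou's lemma determines its sign, so that $\mu^\#\le\mu^*$; Theorem~\ref{thm:main}, applied to the good measure $\mu^*$, gives the opposite inequality for the solutions.

\begin{proof}[Proof of Theorem~\ref{thm:nongood}]
By Proposition~\ref{prop:contraction}(b), $\|g(u_n)\|_1\le\|\mu\|$, so $(u_n)$ is relatively compact in $L^1(\Omega)$ by Lemma~\ref{lem:green}(c). It suffices to show that every limit point $u^\#$ equals $u^*$. Take a subsequence along which $u_n\to u^\#$ in $L^1$ and a.e., and along which the measures $g(u_n)\,dx\ge0$ converge weakly* on the compact set $\overline\Omega$ to a measure $\gamma\ge0$.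

\emph{Upper bound.} By Fatou's lemma, $g(u^\#)\in L^1(\Omega)$ and $\int g(u^\#)\xi\le\liminf\int g(u_n)\xi=\int\xi\,d\gamma$ for every nonnegative $\xi\in C_c(\Omega)$, so $g(u^\#)\,dx\le\gamma|_\Omega$. For $\zeta\in C_0^2(\overline\Omega)$, Lemma~\ref{lem:green}(a),(b) gives $\int\zeta\,\rho_n*\mu=-\int G(\rho_n*\mu)\Delta\zeta\to\int\zeta\,d\mu$. Passing to the limit in the equation for $u_n$, and using $\zeta=0$ on $\partial\Omega$, we get $-\int u^\#\Delta\zeta=\int\zeta\,d\mu-\int_\Omega\zeta\,d\gamma$. So $u^\#$ solves \eqref{eq:dirichlet} with datum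
\[
\mu^\#=\mu-\gamma|_\Omega+g(u^\#)\le\mu .
\]
Thus $\mu^\#$ is a good measure below $\mu$, hence $\mu^\#\le\mu^*$, and $u^\#\le u^*$ by Proposition~\ref{prop:contraction}(a).

\emph{Lower bound.} Let $\hat u_n$ be the solutions with data $\rho_n*\mu^*\le\rho_n*\mu$. Then $\hat u_n\le u_n$ by Proposition~\ref{prop:contraction}(a), and $\hat u_n\to u^*$ in $L^1(\Omega)$ by Theorem~\ref{thm:main}. Hence $u^*\le u^\#$.

So $u^\#=u^*$, and $\mu^\#=-\Delta u^*+g(u^*)=\mu^*$.
\end{proof}

\begin{example}\label{ex:dirac}
Let $N\ge3$, $p\ge N/(N-2)$, $g(s)=(s^+)^p$ and $0\in\Omega$. If $\alpha(\{0\})=q>0$, then $G\alpha^+\ge qG(\cdot,0)\ge\frac q2E$ near $0$ by \eqref{eq:greenbounds}, and $E^p$ is not integrable near $0$ because $(N-2)p\ge N$. So $\alpha(\{0\})\le0$ for every $\alpha\in\mathcal{A}$. This condition is closed in total variation, so it holds for every good measure by Theorem~\ref{thm:closure}. In particular $\delta_0\notin\mathcal{G}$. A good measure $\nu\le\delta_0$ is nonpositive on $\Omega\setminus\{0\}$ and at $0$, so $\nu\le0$;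 since $0\in\mathcal{G}$, we get $(\delta_0)^*=0$. By Theorem~\ref{thm:nongood}, the solutions with data $\rho_n*\delta_0$ tend to $0$ in $L^1(\Omega)$: the whole mass is absorbed, and the hypothesis $\mu\in\mathcal{G}$ in Theorem~\ref{thm:main} cannot be dropped.
\end{example}

\begin{thebibliography}{9}

\bibitem{BMP}
H.~Brezis, M.~Marcus, A.~Ponce,
\emph{Nonlinear elliptic equations with measures revisited},
Ann. of Math. Stud. 163 (2007), 55--109.

\bibitem{RL}
\emph{Reduced limits for nonlinear equations with measures},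
\texttt{http://perso.uclouvain.be/augusto.ponce/26.pdf}.

\end{thebibliography}
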